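
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Farthest points joined by five shortest paths\\ on most convex surfaces}


\begin{abstract}
On a closed convex surface $S\subset\mathbb R^3$ with its intrinsic metric, let $F_x$ be the set of points at maximal distance from $x$. We show that for most $S$, in the sense of Baire category, there is a dense set of points $x$ with a unique farthest point that is joined to $x$ by exactly five shortest paths, while no two points of $S$ are joined by more than five. In particular it is not true for most $S$ that a point and a point farthest from it are always joined by at most three shortest paths. The five paths are found by putting small vertices on two of three shortest paths of a polyhedron and applying the Poincar\'e--Miranda theorem to the side on which the paths pass these vertices; the upper bound is a transversality argument.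
\end{abstract}

\section{The question and the answer}

Let $\mathcal S$ be the space of closed convex surfaces in $\mathbb R^3$, that is, of boundaries of compact convex sets with nonempty interior, with the Pompeiu--Hausdorff metric. It is a Baire space: it corresponds to an open subset of the complete space of all compact convex sets. We say that \emph{most} convex surfaces have a property if the surfaces without it form a set of first Baire category in $\mathcal S$.

On $S\in\mathcal S$ we use the intrinsic metric $d_S$, where $d_S(a,b)$ is the least length of a curve on $S$ from $a$ to $b$. A \emph{segment} is a shortest path on $S$. For $x\in S$ let $F_x$ be the set of points farthest from $x$, i.e.\ of those $y\in S$ at which $d_S(x,\cdot)$ is maximal. If a wave front starts at $x$ and sweeps over $S$ at unit speed, it arrives last at the points of $F_x$, and the segments from $x$ to $y\in F_x$ tell from how many sides it arrives there. The following question is Problem 1 of \cite{source}.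

\begin{question}
Is it true, for most $S\in\mathcal S$, that for any $x\in S$ and $y\in F_x$ the points $x$ and $y$ are joined by at most three segments?
\end{question}

The word ``most'' is needed: on a round sphere centered at the origin $F_x=\{-x\}$, and all great semicircles from $x$ to $-x$ are segments.

\paragraph{Why three, and why five.} Let $S$ be a polyhedron. Near a pair $(x_0,y_0)$ of distinct points that are not vertices, $d(x,y)$ is the minimum of finitely many smooth functions, one for each segment from $x_0$ to $y_0$ (Lemma~\ref{lem:local}). If $y$ is farthest from $x$ and neither is a vertex, then $y$ is a local maximum of such a minimum, so the segments must arrive at $y$ from directions that are not contained in a half-plane. Hence there are at least three of them. Three segments, for given $x$, determine $y$: it is the center of a circle through three points. Each further segment imposes one equation on $x$, which has two parameters. So we expect three segments for $x$ in an open set, four for $x$ on certain curves, and five at isolated points. Similarly, $m$ segments between arbitrary points $x,y$ amount to $m-1$ equations on four parameters, which again suggests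 $m\le5$.

A typical $x$ thus suggests the answer ``yes, at most three'', but the question is about \emph{all} $x$, and there the count allows five. It does not show that four or five segments do occur, and for an arbitrary convex surface no finite system of smooth equations is available. We prove that what the count allows does happen.

\begin{theorem}\label{thm:main}
For most convex surfaces $S\in\mathcal S$:
\begin{enumerate}
\item[(1)] the set of $x\in S$ such that $F_x$ is a single point $y$ and $x,y$ are joined by exactly five segments is dense in $S$;
\item[(2)] every nonempty open subset of $S$ contains continuum many $x$ such that $F_x$ is a single point joined to $x$ by at least four segments;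
\item[(3)] any two points of $S$ are joined by at most five segments.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
The answer to the Question is negative: the set $\mathcal A$ of surfaces on which every $x$ and every $y\in F_x$ are joined by at most three segments is of first category.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main}(1) or (2), most surfaces do not belong to $\mathcal A$, so $\mathcal A$ is of first category. If also most surfaces belonged to $\mathcal A$, then $\mathcal S$ would be of first category in itself, which is impossible in a nonempty Baire space.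
\end{proof}

By (1) and (3), five is the sharp replacement for three. Part (2) and part (1) with ``at least five'' are proved in Sections~\ref{sec:prelim}--\ref{sec:category}; part (3) is proved in Section~\ref{sec:upper}, which uses only Section~\ref{sec:prelim}. The two together give ``exactly five''.

\section{One vertex, one switch}\label{sec:toy}

The mechanism is visible on a cone. Let $C$ be a cone with apex $p$ and total angle $\theta$, $\pi<\theta<2\pi$. Let $x,y\in C$ have distances $a,b>0$ from $p$, and let $\alpha\in(0,\theta)$ be the angle at $p$ of the sector swept counterclockwise from $x$ to $y$. The other sector has angle $\theta-\alpha$. If $\alpha<\pi$, the first sector unrolls to a planar sector containing a straight path from $x$ to $y$ of length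
\[
\sqrt{a^2+b^2-2ab\cos\alpha}<a+b .
\]
This path has $p$ on its left. If $\theta-\alpha<\pi$, the second sector gives in the same way a path of length $\sqrt{a^2+b^2-2ab\cos(\theta-\alpha)}<a+b$ with $p$ on its right. Because $\theta<2\pi$, at least one of the two angles is below $\pi$, so the path of length $a+b$ through $p$ is never shortest. The shorter path belongs to the smaller angle. If $\alpha<\theta/2$, there is one segment from $x$ to $y$, and it has $p$ on its left; if $\alpha>\theta/2$, there is one, with $p$ on its right; if $\alpha=\theta/2$, there are two, one on each side.

So when $x$ moves around $p$ and the segment has to change sides, it cannot do so by sliding across $p$. At some moment there are two segments. In the plane, $\theta=2\pi$, the change takes place at $\alpha=\pi$ through the straight segment containing $p$, and no second segment appears.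

This conclusion does not need the formula. Suppose that $x$ moves along an arc, that no segment ever passes through $p$, and that at one end of the arc all segments have $p$ on the left and at the other end all have it on the right. The set of $x$ admitting a ``left'' segment and the set of $x$ admitting a ``right'' segment are closed, because limits of segments are segments and avoid $p$. Both are nonempty and together they cover the arc, so they meet. By compactness, the hypotheses survive any sufficiently small perturbation of the surface, once ``left'' and ``right'' are suitably defined; this is what a category argument requires.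

To prove Theorem~\ref{thm:main} we take a polyhedron with three segments from $x_0$ to its unique farthest point and create a vertex on each of \emph{two} of them. Moving $x$ in a two-parameter square around $x_0$, we force both segments to change sides, in two independent directions. The Poincar\'e--Miranda theorem yields an $x$ at which both changes take place simultaneously, and there are $2+2+1=5$ segments (Figure~\ref{fig:five}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (-0.4,-0.4) rectangle (0.4,0.4);
\draw (-0.4,-0.4) rectangle (0.4,0.4);
\draw (0,0) .. controls (1.2,2.2) and (6,2.4) .. (8,0);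
\draw (0,0) .. controls (1.6,1.4) and (6,2.0) .. (8,0);
\draw (0,0) .. controls (1.2,-2.2) and (6,-2.4) .. (8,0);
\draw (0,0) .. controls (1.6,-1.4) and (6,-2.0) .. (8,0);
\draw (0,0) -- (8,0);
\fill (0,0) circle (1.8pt);
\fill (8,0) circle (1.8pt);
\fill (1.55,1.07) circle (1.8pt);
\fill (1.55,-1.07) circle (1.8pt);
\node at (-0.15,0.2) {$x$};
\node at (8.25,0.15) {$y$};
\node at (-0.75,-0.3) {$Q$};
\node at (1.35,1.55) {$p_1$};
\node at (1.35,-1.6) {$p_2$};
\node at (4.4,2.05) {$W_1$};
\node at (4.4,-2.1) {$W_2$};
\node at (4.4,0.22) {$W_3$};
\end{tikzpicture}
\caption{Schematic picture of the five segments. The point $x$ ranges over a small square $Q$; every segment from $x$ to its farthest point $y$ runs in one of three thin strips $W_1,W_2,W_3$. The vertices $p_1\in W_1$ and $p_2\in W_2$ cannot be crossed by segments. At a suitable $x\in Q$ there are segments on both sides of $p_1$, segments on both sides of $p_2$, and a fifth segment in $W_3$.}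
\label{fig:five}
\end{figure}

\section{Convergence and angles}\label{sec:prelim}

Segments are parametrized on $[0,1]$ proportionally to arclength.

\subsection{Convergence of surfaces}

Let $K$ be a compact convex set with $0$ in its interior. Then $\partial K_n\to\partial K$ if and only if for every $\varepsilon>0$ we have $(1-\varepsilon)K\subset K_n\subset(1+\varepsilon)K$ for all large $n$. Indeed, if the boundaries converge, so do their convex hulls $K_n$, i.e.\ the support functions converge uniformly on the unit sphere; as the support function of $K$ is bounded below there by a positive constant, the inclusions follow. Conversely, under the inclusions the radial projection $\partial K\to\partial K_n$ moves points by at most $\varepsilon\max_{\partial K}|a|$.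

\begin{lemma}\label{lem:smooth}
The $C^\infty$ surfaces of positive curvature are dense in $\mathcal S$.
\end{lemma}

\begin{proof}
Let $0\in\operatorname{int}K$ and let $f$ be the gauge of $K$, so that $K=\{f\le1\}$. Let $f_\varepsilon$ be a mollification of $f$; it is smooth, convex, and tends to $f$ locally uniformly. The function $f_\varepsilon+\varepsilon|\cdot|^2$ is smooth with positive definite Hessian, also tends to $f$ locally uniformly, and is less than $1$ at $0$ for small $\varepsilon$. Hence its value $1$ is not its minimum, and its gradient does not vanish on the level $1$. The sublevel sets $\{\le1\}$ are therefore convex bodies with smooth boundary of positive curvature, and they converge to $K$.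
\end{proof}

Fix $P\in\mathcal S$ with $0$ inside. For $S$ near $P$, so near that $0$ is also inside $S$, the radial projection $R_S:P\to S$ is a homeomorphism. We identify $S$ with $P$ by $R_S$, and write $d_S$ also for the metric $d_S(R_Sa,R_Sb)$ on $P$. All surfaces near $P$ then live on the same space, and all the metrics $d_S$ induce its topology.

\begin{lemma}\label{lem:conv}
Let $S_n\to S$, where all surfaces are near $P$ and identified with $P$.
\begin{enumerate}
\item[(a)] $d_{S_n}\to d_S$ uniformly on $P\times P$.
\item[(b)] If $x_n\to x$, $y_n\to y$, then every sequence of $d_{S_n}$-segments from $x_n$ to $y_n$ has a subsequence converging uniformly to a $d_S$-segment from $x$ to $y$.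
\item[(c)] If $x_n\to x$, $y_n\to y$ and $y_n\in F^{S_n}_{x_n}$, then $y\in F^S_x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $S=\partial K$, $S_n=\partial K_n$, $(1-\varepsilon)K\subset K_n\subset(1+\varepsilon)K$, let $R:S\to S_n$ be the radial projection, so that $R_{S_n}=R\circ R_S$, and let $D=\max_S|a|$. For $a,b\in S$ consider the path consisting of the radial segment from $R(a)$ to $(1+\varepsilon)a$, a shortest path of $(1+\varepsilon)S$ to $(1+\varepsilon)b$, and the radial segment to $R(b)$. It lies outside $\operatorname{int}K_n$ and has length at most $(1+\varepsilon)d_S(a,b)+4\varepsilon D$. The nearest-point projection onto $K_n$ is $1$-Lipschitz and maps points outside $\operatorname{int}K_n$ to $S_n$. Projecting the path, we get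
\[
d_{S_n}(Ra,Rb)\le(1+\varepsilon)d_S(a,b)+4\varepsilon D .
\]
The reverse estimate follows by interchanging $S$ and $S_n$, with $\varepsilon/(1-\varepsilon)$ and $(1+\varepsilon)D$ in place of $\varepsilon$ and $D$.

(b) Let $\sigma_n$ be the segments and $L=d_S(x,y)$. By (a), the lengths $d_{S_n}(x_n,y_n)$ tend to $L$, and $d_S(\sigma_n(s),\sigma_n(t))=L|s-t|+o(1)$ uniformly in $s,t$. By the Arzel\`a--Ascoli argument a subsequence converges uniformly to a curve $\sigma$ with $d_S(\sigma(s),\sigma(t))=L|s-t|$, which is a segment.

(c) Pass to the limit in $d_{S_n}(x_n,z)\le d_{S_n}(x_n,y_n)$, $z\in P$.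
\end{proof}

\subsection{Angles}

Every $S\in\mathcal S$ is a space of curvature $\ge0$ in the sense of Alexandrov; see \cite{BBI}. We use the following facts. Given segments $\sigma,\tau$ starting at $y$, the \emph{comparison angle} $\tilde\angle(s,t)$ is the angle, in the planar triangle with sides $s$, $t$ and the distance between the points of $\sigma,\tau$ at distances $s,t$ from $y$, opposite to the last side. It is nonincreasing in $s$ and $t$; its limit as $s,t\to0$ is the \emph{angle} $\angle(\sigma,\tau)$, which is therefore at least each comparison angle. Equivalently, we have the \emph{hinge inequality}: if segments from $y$ to $x$ and to $z$ have lengths $d,s$ and make the angle $\alpha$, then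
\begin{equation}\label{eq:hinge}
d_S(x,z)^2\le d^2+s^2-2ds\cos\alpha .
\end{equation}
The space of directions at $y$ is a circle of length $\theta(y)\le2\pi$, the \emph{total angle} at $y$, and the angle between two segments is the distance of their directions on this circle.

\begin{lemma}\label{lem:angles}
Let $S\in\mathcal S$.
\begin{enumerate}
\item[(a)] Two segments from $x$ of equal length and equal direction coincide.
\item[(b)] Two distinct segments from $x$ to $y$ meet only in $x$ and $y$. If $y\ne y'$ and $d_S(x,y)=d_S(x,y')$, a segment from $x$ to $y$ and a segment from $x$ to $y'$ meet only in $x$.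
\item[(c)] At an interior point of a segment $\theta=2\pi$, and for any third direction the angles to the two opposite directions of the segment add up to $\pi$. In particular, a vertex of a polyhedron, where $\theta<2\pi$, is never interior to a segment.
\item[(d)] If $S_n\to S$ and $d_{S_n}$-segments $\sigma_n,\tau_n$ with common initial point converge to nondegenerate $d_S$-segments $\sigma,\tau$, then $\angle(\sigma,\tau)\le\liminf\angle(\sigma_n,\tau_n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:hinge} with $\alpha=0$ and $d=s$, points at equal distance from $x$ on the two segments coincide. In particular, segments of equal length that share an initial piece coincide.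

(b) Let $\sigma,\tau$ be segments from $x$, of equal length, to $y$ and to $y'$ (possibly $y=y'$), meeting in a point $z\neq x$. Then $z$ is at the same distance from $x$ on both. If $z$ is the endpoint of one, it is the endpoint of both and $z=y=y'$. Otherwise $z$ divides $\sigma$ and $\tau$ into $\sigma_1,\sigma_2$ and $\tau_1,\tau_2$. The path $\sigma_1\tau_2$ is also a segment from $x$ to $y'$. It shares $\sigma_1$ with $\sigma$, so by (a) it coincides with $\sigma$, whence $y=y'$ and $\sigma_2=\tau_2$. Now $\sigma$ and $\tau$, traversed from $y$, share an initial piece, and $\sigma=\tau$.

(c) The comparison angles of the two opposite directions are $\pi$, hence so is their angle. So they are at distance $\pi$ on a circle of length at most $2\pi$; its length is $2\pi$, and they are antipodal.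

(d) For small fixed $s>0$ we have $\angle(\sigma_n,\tau_n)\ge\tilde\angle_n(s,s)\to\tilde\angle(s,s)$ by Lemma~\ref{lem:conv}(a). Let $s\to0$.
\end{proof}

The next lemma expresses to first order that $y$ cannot be moved away from $x$.

\begin{lemma}\label{lem:first}
Let $y\in F_x$ and let $\eta$ be a segment from $y$ to some $z\ne y$. Then some segment $\sigma$ from $y$ to $x$ has $\angle(\sigma,\eta)\le\pi/2$.
\end{lemma}

\begin{proof}
Take interior points $z_k\to y$ of $\eta$ and segments $\sigma_k$ from $z_k$ to $x$ which, by Lemma~\ref{lem:conv}(b), we may assume to converge to a segment $\sigma$ from $y$ to $x$. Suppose that $\angle(\sigma,\eta)=\pi/2+2c$ with $c>0$. By Lemma~\ref{lem:angles}(d) the angle of $\sigma_k$ with the part of $\eta$ from $z_k$ to $z$ is at least $\pi/2+c$ for large $k$. By Lemma~\ref{lem:angles}(c) the angle of $\sigma_k$ with the part from $z_k$ to $y$ is at most $\pi/2-c$. With $s=d_S(y,z_k)$, the hinge inequality at $z_k$ gives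
\[
d_S(x,y)^2\le d_S(x,z_k)^2+s^2-2s\,d_S(x,z_k)\sin c<d_S(x,z_k)^2
\]
for large $k$, because $s\to0$ and $d_S(x,z_k)\to d_S(x,y)>0$. This contradicts $y\in F_x$.
\end{proof}

\section{Farthest points on polyhedra}\label{sec:poly}

The goal of this section is Proposition~\ref{prop:three}: on suitable polyhedra, which are dense in $\mathcal S$, points $x_0$ with a single farthest point, joined to $x_0$ by exactly three segments, are dense.

\subsection{Polyhedra with blunt vertices}

At a vertex $y$ of total angle $\theta(y)\le\pi$ Lemma~\ref{lem:first} carries no information if only one segment leads to $x$: every direction at $y$ is within $\theta(y)/2\le\pi/2$ of that segment. To keep farthest points away from vertices we exclude such vertices.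

\begin{lemma}\label{lem:blunt}
Polyhedra all of whose vertices have total angle $>\pi$ are dense in $\mathcal S$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:smooth} it suffices to approximate a $C^1$ surface $\Sigma$. Let $A_n\subset\Sigma$ be a finite $1/n$-net and $P_n=\partial\operatorname{conv}A_n$, $n$ large; then $P_n\to\Sigma$. The vertices of $P_n$ belong to $A_n\subset\Sigma$. The \emph{spherical image} of a vertex is the set of outward unit normals of support planes there; its area equals $2\pi-\theta$. If $v_k$ is a vertex of $P_{n_k}$, $n_k\to\infty$ and $v_k\to v\in\Sigma$, then support planes of $P_{n_k}$ at $v_k$ subconverge to support planes of $\Sigma$ at $v$, of which there is only one; so the diameters of the spherical images of the $v_k$ tend to $0$. As $\Sigma$ is compact, the diameters, and hence the areas $2\pi-\theta$, of the spherical images of the vertices of $P_n$ tend to $0$ uniformly.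
\end{proof}

From now on until the end of Section~\ref{sec:five}, $P$ is an oriented polyhedron whose vertices all have total angle $>\pi$, and $d(\cdot,\cdot)$ is its intrinsic metric. When a pair $x,y$ is fixed, $d$ without arguments stands for the number $d(x,y)$. Every point that is not a vertex is flat: it has a neighborhood isometric to a planar disc.

\subsection{The distance near a pair of flat points}

\begin{lemma}\label{lem:local}
Let $x_0\ne y_0$ be nonvertices. There are only finitely many segments $\gamma_1,\dots,\gamma_k$ from $x_0$ to $y_0$. They have arbitrarily thin open neighborhoods $W_1,\dots,W_k$ (``strips''), each of which develops isometrically onto the planar $r$-neighborhood, for some $r>0$, of a straight segment, such that for $(x,y)$ sufficiently near $(x_0,y_0)$ every segment from $x$ to $y$ lies in some $W_i$ and each $W_i$ contains at most one. Moreover, in given orientation-preserving isometric charts near $x_0$ and near $y_0$ with values in $\mathbb C$, there are isometries $g_i(z)=a_iz+b_i$, $|a_i|=1$, with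
\begin{equation}\label{eq:min}
d(x,y)=\min_i|g_ix-y|\qquad\text{for }(x,y)\text{ near }(x_0,y_0).
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:angles}(c) a segment $\gamma$ from $x_0$ to $y_0$ contains no vertex. Developing flat discs along $\gamma$ we get a local isometry from a planar neighborhood of a straight segment to $P$, injective on the straight segment, hence injective on its $r$-neighborhood for small $r$. Let $W$ be the image. A segment of $P$ inside $W$ develops to a locally straight, hence straight, path. So two points of $W$ are joined by at most one segment inside $W$. If there were infinitely many segments from $x_0$ to $y_0$, a sequence of distinct ones would converge to some $\gamma$ and eventually lie in its strip $W$, which contains only one. If segments from $x_n\to x_0$ to $y_n\to y_0$ lay in no $W_i$, a subsequence would converge to some $\gamma_i$ and eventually lie in $W_i$, a contradiction.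

Develop $W_i$ so as to extend the chart at $y_0$. A point with coordinate $x$ near $x_0$ then appears at $g_ix$, where $g_i$ is an orientation-preserving isometry of $\mathbb C$. As the developed strip is convex, it contains the straight path from $g_ix$ to $y$; so $d(x,y)\le|g_ix-y|$ for all $i$. Equality holds for each $i$ such that $W_i$ contains a segment from $x$ to $y$, and there is at least one such $i$.
\end{proof}

If $x,y$ are joined by a segment in $W_i$, then with $d=d(x,y)$ its directions at $x$ and at $y$ are
\begin{equation}\label{eq:dir}
v_i=\frac{g_i^{-1}y-x}{d},\qquad \tau_i=\frac{g_ix-y}{d},\qquad\text{and}\qquad \tau_i=-a_iv_i ,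
\end{equation}
because $g_ix-y=g_ix-g_i(g_i^{-1}y)=a_i(x-g_i^{-1}y)$. By Lemma~\ref{lem:angles}(a), distinct segments have distinct $v_i$ and distinct $\tau_i$.

\begin{lemma}\label{lem:halfplane}
If $x$ and $y\in F_x$ are nonvertices, the directions $\tau_i$ at $y$ of the segments to $x$ lie in no closed half-plane. In particular there are at least three segments, and every gap between consecutive $\tau_i$ on the circle is less than $\pi$.
\end{lemma}

\begin{proof}
Let $d=d(x,y)$ and suppose $|u|=1$ and $\langle\tau_i,u\rangle\le0$ for all $i$. Then $|g_ix-(y+su)|^2=d^2-2sd\langle\tau_i,u\rangle\cdot(-1)^{0}+s^2\ge d^2+s^2$ for all $i$ and $s>0$. By \eqref{eq:min} with $(x_0,y_0)=(x,y)$, $d(x,y+su)>d(x,y)$ for small $s>0$, contrary to $y\in F_x$. Two directions always lie in a closed half-plane, and so do all $\tau_i$ if there is a gap $\ge\pi$.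
\end{proof}

\subsection{Two segments separate the surface}

That $P$ is a sphere enters through the following lemma.

\begin{lemma}\label{lem:jordan}
Let $x\ne y$ be nonvertices, let $\gamma_1,\gamma_2$ be distinct segments from $x$ to $y$ with directions $v_1,v_2$ at $x$ and $\tau_1,\tau_2$ at $y$, and let $J=\gamma_1\cup\gamma_2$.
\begin{enumerate}
\item[(a)] Let $\alpha,\alpha'$ be segments from $x$ meeting $J$ only in $x$, with directions at $x$ in different components of the circle of directions minus $\{v_1,v_2\}$. Then the endpoints of $\alpha,\alpha'$ lie in different components of $P\setminus J$.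
\item[(b)] If $\gamma_3$ is a third segment from $x$ to $y$, with directions $v_3,\tau_3$, then $(v_1,v_2,v_3)$ and $(\tau_1,\tau_2,\tau_3)$ have opposite cyclic orders.
\end{enumerate}
\end{lemma}

\begin{proof}
$J$ is a simple closed curve consisting of flat points, straight except possibly for corners at $x$ and $y$. Traverse it along $\gamma_1$ from $x$ to $y$ and back along $\gamma_2$. Since $P$ is oriented, $J$ has a thin annular neighborhood, divided by $J$ into a connected left half and a connected right half. By the Jordan curve theorem $P\setminus J$ has exactly two components, and every point of $J$ is in the boundary of both. Each half lies in one component, and they lie in different ones, since otherwise one component would have no points near $J$. At $x$ the curve leaves in direction $v_1$ and arrives from direction $v_2$; so the left half occupies at $x$ the open arc of directions counterclockwise from $v_1$ to $v_2$. In the same way it occupies at $y$ the open arc counterclockwise from $\tau_2$ to $\tau_1$.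

(a) The sets $\alpha\setminus\{x\}$ and $\alpha'\setminus\{x\}$ are connected, disjoint from $J$, and start in different halves.

(b) The interior of $\gamma_3$ is connected and, by Lemma~\ref{lem:angles}(b), disjoint from $J$. Hence it starts at $x$ on the left of $J$ if and only if it ends at $y$ on the left of $J$. That is, $(v_1,v_3,v_2)$ is counterclockwise if and only if $(\tau_2,\tau_3,\tau_1)$ is, or equivalently $(\tau_1,\tau_2,\tau_3)$.
\end{proof}

\subsection{Uniqueness of the farthest point}

Let $\rho(x)=\max_yd(x,y)$, a $1$-Lipschitz function. Let $G$ be the set of points $x\in P$ that lie on no edge, are joined to each vertex by a unique segment, and at which $\rho$ is differentiable.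

\begin{lemma}\label{lem:unique}
$G$ has full measure. For $x\in G$, $F_x$ is a single point, which is not a vertex.
\end{lemma}

\begin{proof}
Let $v$ be a vertex, let $d(v,\cdot)$ be differentiable at a nonvertex $x$, and let $w$ be the direction at $x$ of a segment to $v$. The gradient has norm at most $1$, and the derivative along $w$ is $-1$; so the gradient is $-w$. Hence $w$, and by Lemma~\ref{lem:angles}(a) the segment, is unique. By Rademacher's theorem, applied to $\rho$ and to the finitely many functions $d(v,\cdot)$, the set $G$ has full measure.

Let $x\in G$ and $y\in F_x$. Suppose first that $y$ is a vertex. Let $\sigma$ be the only segment from $y$ to $x$ and $\eta$ a short straight segment from $y$ in the direction opposite to $\sigma$ on the circle of directions. Then $\angle(\sigma,\eta)=\theta(y)/2>\pi/2$, contrary to Lemma~\ref{lem:first}. This is the only place where we use that the total angles exceed $\pi$.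

So $y$ is not a vertex. Let $v_1,\dots,v_k$ be the directions at $x$ of the segments $\gamma_i$ to $y$, in cyclic order (indices mod $k$); $k\ge3$ by Lemma~\ref{lem:halfplane}. Let $w=\nabla\rho(x)$ and $d=d(x,y)$. For a unit vector $u$ and $s>0$, \eqref{eq:min} and $|g_i(x+su)-y|=|su-dv_i|=d-s\langle v_i,u\rangle+O(s^2)$ yield
\[
\rho(x+su)\ge d(x+su,y)=\rho(x)-s\max_i\langle v_i,u\rangle+O(s^2).
\]
Hence $\langle-w,u\rangle\le\max_i\langle v_i,u\rangle$ for all $u$, which means $-w\in\operatorname{conv}\{v_i\}$.

Suppose that $y'\ne y$ is another point of $F_x$, and let $v'_j$ be the directions at $x$ of the segments to $y'$. By the same argument $-w\in\operatorname{conv}\{v'_j\}$. We show that the two convex hulls are disjoint. By Lemma~\ref{lem:angles}(b) the segments from $x$ to $y'$ meet the $\gamma_i$ only in $x$, and by (a) of that lemma no $v_j'$ is a $v_i$. Let $v'_1$ lie in the open arc between the consecutive directions $v_i,v_{i+1}$. If some $v_j'$ did not lie in this arc, Lemma~\ref{lem:jordan}(a), applied to $\gamma_i\cup\gamma_{i+1}$ and the two segments with directions $v_1',v_j'$, would put their common endpoint $y'$ in two different components. So all $v'_j$ lie in this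 arc. The line through $v_i$ and $v_{i+1}$ has all $v_j'$ strictly on one side and all of $v_1,\dots,v_k$ on the other closed side. Thus the convex hulls are disjoint, a contradiction.
\end{proof}

\subsection{Exactly three segments}

We now show that four segments occur only for exceptional $x$. If they persisted for all $x\in G$ near $x_0$, the four points $g_ix$ would always be concyclic. Concyclicity is a reality condition on a cross-ratio, the cross-ratio is holomorphic in $x$, and this makes the condition very rigid.

\begin{proposition}\label{prop:three}
Every nonempty open $O\subset P$ contains a point $x_0\in G$ that is joined to the point $y_0$ of $F_{x_0}$ by exactly three segments.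
\end{proposition}

\begin{proof}
For $x\in G$ let $k(x)$ be the number of segments from $x$ to the point of $F_x$, finite by Lemma~\ref{lem:local}. Choose $x_0\in G\cap O$ minimizing $k$ on $G\cap O$ and let $k=k(x_0)$; by Lemma~\ref{lem:halfplane}, $k\ge3$. Suppose $k\ge4$. Use the notation of Lemma~\ref{lem:local} for $(x_0,y_0)$, $F_{x_0}=\{y_0\}$. For $x\in G$ near $x_0$ the point $y(x)$ of $F_x$ is near $y_0$ by Lemma~\ref{lem:conv}(c). Each segment from $x$ to $y(x)$ lies in some $W_i$, and there is at most one in each. As there are at least $k$ segments by minimality, there is exactly one in each of $W_1,\dots,W_k$. Hence $g_1x,\dots,g_4x$ lie on a circle with center $y(x)$. At $x_0$ these four points are distinct, being $y_0+d(x_0,y_0)\tau_i$; so they are distinct for $x$ near $x_0$.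

Let $\ell_{ij}(z)=g_iz-g_jz$, polynomials of degree at most $1$, none identically $0$. The cross-ratio $\ell_{13}\ell_{24}/(\ell_{14}\ell_{23})$ of four distinct concyclic points is real. So this function is real on a dense subset of a neighborhood of $x_0$, hence on the neighborhood, and it is holomorphic there. Therefore it is a constant $c$, and $c\ne0$. By the identity
\[
\ell_{12}\ell_{34}-\ell_{13}\ell_{24}+\ell_{14}\ell_{23}=0
\]
we have $\ell_{12}\ell_{34}=(c-1)\ell_{14}\ell_{23}$, and $c\ne1$. Thus the polynomials
\begin{equation}\label{eq:products}
\ell_{12}\ell_{34},\qquad \ell_{13}\ell_{24},\qquad \ell_{14}\ell_{23}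
\end{equation}
are nonzero constant multiples of one another.

\emph{Case 1: no $\ell_{ij}$ has a root.} Then all $\ell_{ij}$ are constant, $a_1=a_2=a_3=a_4=a$, and $\tau_i=-av_i$ by \eqref{eq:dir}. A rotation carries $v_1,v_2,v_3$ to $\tau_1,\tau_2,\tau_3$ and preserves their cyclic order, contrary to Lemma~\ref{lem:jordan}(b).

\emph{Case 2: some $\ell_{ij}$ has a root $\zeta$.} Then all three products \eqref{eq:products} vanish at $\zeta$. So the equivalence relation $g_i\zeta=g_j\zeta$ on $\{1,2,3,4\}$ contains a pair from each of the three partitions of $\{1,2,3,4\}$ into two pairs. Pairs from different partitions share an element; three such pairs form a triangle or a star. In either case at least three of the $g_i$ agree at $\zeta$.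

Suppose that exactly three do, say $g_1,g_2,g_3$. Then $\ell_{12},\ell_{13},\ell_{23}$ are nonzero multiples of $z-\zeta$. By \eqref{eq:products}, $\ell_{34},\ell_{24},\ell_{14}$ are multiples of one another, and they do not vanish at $\zeta$. Write $\ell_{14}=q\,\ell_{24}$ with a constant $q$. Then $\ell_{12}=\ell_{14}-\ell_{24}=(q-1)\ell_{24}$. At $\zeta$ this gives $q=1$, so $\ell_{12}\equiv0$, a contradiction.

Hence $g_i\zeta=b$ for $i=1,\dots,4$, with one point $b$. Then $|g_ix_0-b|=|x_0-\zeta|$ for $i=1,\dots,4$, so $b$ is the center of the circle through the $g_ix_0$, i.e.\ $b=y_0$. Thus $g_i^{-1}y_0=\zeta$ for all these $i$, and by \eqref{eq:dir} the directions $v_1,\dots,v_4$ at $x_0$ coincide, a contradiction.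
\end{proof}

\begin{remark}
Case 1 cannot be excluded without topology. On the flat torus $\mathbb R^2/\mathbb Z^2$ every point $x$ has the unique farthest point $x+(\frac12,\frac12)$, joined to $x$ by exactly four segments, and all $g_i$ are translations.
\end{remark}

\section{Two switches}\label{sec:five}

Fix a nonempty open $O\subset P$ and $x_0,y_0$ as in Proposition~\ref{prop:three}; let $\gamma_1,\gamma_2,\gamma_3$ be the three segments from $x_0$ to $y_0$, with directions $v_i$ at $x_0$, and $d_0=d(x_0,y_0)$. Translate coordinates so that $0$ is inside $P$. All surfaces near $P$ are identified with $P$ radially, as in Section~\ref{sec:prelim}. Balls $B(\cdot,\cdot)$ refer to the metric of $P$. Fix $\delta<d_0/4$, and take strips $W_1,W_2,W_3$ as in Lemma~\ref{lem:local} so thin that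
\begin{equation}\label{eq:thin}
W_i\cap W_j\subset B(x_0,\delta)\cup B(y_0,\delta)\qquad(i\ne j).
\end{equation}
This is possible because $\gamma_i,\gamma_j$ meet only in their endpoints.

\subsection{The square, the points $p_1,p_2$ and the index}

\emph{Farthest points on $P$ itself.} Let $x$ be near $x_0$ and $y\in F_x$. By Lemma~\ref{lem:conv}(c), $y$ is near $y_0$. By Lemma~\ref{lem:halfplane} there are at least three segments from $x$ to $y$, hence exactly one in each $W_i$. So $y=y(x)$ is the circumcenter of $g_1x,g_2x,g_3x$; these distinct points of a circle are not collinear, and $y(x)$ depends smoothly on $x$. In particular $F_x=\{y(x)\}$. Let $\gamma_i(x)\subset W_i$ be the three segments from $x$ to $y(x)$ and $\tau_i(x)$ their directions at $y(x)$. When $W_i$ is developed so as to extend the chart at $x_0$, $\gamma_i(x)$ becomes the straight segment from $x$ to $Y_i(x)=g_i^{-1}(y(x))$.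

\emph{The future vertices.} Three distinct unit vectors are not all parallel, so after renumbering $v_1,v_2$ are linearly independent. As $x_0\in G$ lies on no edge, it is in the interior of a face $H$. For small $t>0$ the points
\[
p_i=x_0+t\,d_0\,v_i\in\gamma_i\qquad(i=1,2)
\]
are in the interior of $H$. The sign of
\[
D_i(x)=\det\big(Y_i(x)-x,\;p_i-x\big)
\]
tells on which side of $\gamma_i(x)$ the point $p_i$ lies: on the left if $D_i(x)>0$, on the right if $D_i(x)<0$. We need these two signs to be independent. Since $Y_i(x_0)-x_0=d_0v_i$ and $p_i-x_0=td_0v_i$, we have $D_i(x_0)=0$ and
\begin{align*}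
dD_i(x_0)\xi&=\det(dY_i\,\xi-\xi,\;t\,d_0\,v_i)+\det(d_0\,v_i,\,-\xi)\\
&=-d_0\,\big[(1-t)\det(v_i,\xi)+t\det(v_i,dY_i\,\xi)\big].
\end{align*}
As $t\to0$ these forms tend to $-d_0\det(v_i,\cdot)$, $i=1,2$, which are linearly independent. Here it is used that $p_i$ is close to $x_0$: then the motion of the far end $Y_i(x)$ hardly matters. Fix $t$ so small that $dD_1,dD_2$ are linearly independent at $x_0$. Then $(D_1,D_2)$ is a diffeomorphism from a neighborhood of $x_0$ onto a neighborhood of $0\in\mathbb R^2$. For small $\varepsilon>0$ let $Q$ be the compact neighborhood of $x_0$ that it maps onto $[-\varepsilon,\varepsilon]^2$, and let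
\[
Q_i^{\pm}=\{x\in Q:\ D_i(x)=\pm\varepsilon\}\qquad(i=1,2).
\]

Let $U$ be an open disc about $y_0$. We choose first $U$ and then $\varepsilon$ so small that
\begin{enumerate}
\item[(i)] $Q\subset O\cap B(x_0,\delta)$, $\overline U\subset B(y_0,\delta)$, and $Q,\overline U$ lie in each $W_i$;
\item[(ii)] for every $x\in Q$ we have $F_x=\{y(x)\}$, $y(x)\in U$, and the segments from $x$ to $y(x)$ are exactly $\gamma_1(x),\gamma_2(x),\gamma_3(x)$;
\item[(iii)] $p_1,p_2\notin Q\cup\overline U$, and for $i=1,2$, in the planar strip $W_i$ with $\gamma_i$ pointing in the positive real direction, $\arg(z-p_i)$ takes values in $(\frac{3\pi}4,\frac{5\pi}4)$ for $z\in Q$ and in $(-\frac\pi4,\frac\pi4)$ for $z\in\overline U$.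
\end{enumerate}

\emph{The index.} Nearby surfaces need not be flat along $W_i$, so their segments need not be straight there, and we need a notion of passing $p_i$ on one side that makes sense for curves. For $i=1,2$ and a curve $\sigma\subset W_i\setminus\{p_i\}$ from $x\in Q$ to $y\in\overline U$ define $\iota_i(\sigma)\in\mathbb Z$ by
\[
\big(\text{total change of }\arg(z-p_i)\text{ along }\sigma\big)=\vartheta(y)-\vartheta(x)+2\pi\,\iota_i(\sigma),
\]
where $\vartheta(x)\in(\frac{3\pi}4,\frac{5\pi}4)$ and $\vartheta(y)\in(-\frac\pi4,\frac\pi4)$ are the values of $\arg(z-p_i)$ from (iii). If such curves converge uniformly to such a curve, their indices are eventually equal to that of the limit. Note that $\vartheta(y)-\vartheta(x)\in(-\frac{3\pi}2,-\frac\pi2)$. If $\sigma$ is straight with $p_i$ on its left, the total change is in $(0,\pi)$, so $\iota_i=1$; with $p_i$ on its right, the total change is in $(-\pi,0)$, so $\iota_i=0$. Hence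
\begin{equation}\label{eq:index}
\iota_i(\gamma_i(x))=1\ \text{ for }x\in Q_i^+,\qquad \iota_i(\gamma_i(x))=0\ \text{ for }x\in Q_i^- .
\end{equation}

\subsection{What survives on nearby surfaces}

\begin{proposition}\label{prop:stable}
There is an open neighborhood $\mathcal N$ of $P$ in $\mathcal S$ such that for $S\in\mathcal N$, $x\in Q$ and $y\in F^S_x$:
\begin{enumerate}
\item[(a)] $y\in U$, and each $d_S$-segment from $x$ to $y$ lies in exactly one of $W_1,W_2,W_3$;
\item[(b)] each of $W_1,W_2,W_3$ contains a $d_S$-segment from $x$ to $y$;
\item[(c)] $F_x^S=\{y\}$;
\item[(d)] for $i=1,2$, if $x\in Q_i^+$ (resp.\ $x\in Q_i^-$), each $d_S$-segment in $W_i$ from $x$ to $y$ avoids $p_i$ and has index $\iota_i=1$ (resp.\ $0$).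
\end{enumerate}
\end{proposition}

\begin{proof}
If one of the assertions fails in every neighborhood of $P$, there are $S_n\to P$, $x_n\in Q$ and $y_n\in F^{S_n}_{x_n}$ for which it fails, and we may assume $x_n\to x\in Q$. By Lemma~\ref{lem:conv}(c), $y_n\to y(x)\in U$. We derive a contradiction in each case. An assertion already proved holds for all surfaces near $P$, in particular for $S_n$ with $n$ large, and may be used for the later ones.

(a) For large $n$, $y_n\in U$. By Lemma~\ref{lem:conv}(b) and (ii), every sequence of $d_{S_n}$-segments from $x_n$ to $y_n$ has a subsequence converging to some $\gamma_i(x)\subset W_i$, whose members eventually lie in the open set $W_i$. A curve from $Q$ to $U$ cannot lie in $W_i\cap W_j$ with $i\ne j$: by \eqref{eq:thin} it would be contained in the union of the disjoint open balls $B(x_0,\delta)$, $B(y_0,\delta)$ and meet both. This proves (a). It also shows that $d_{S_n}$-segments from $x_n$ to $y_n$ lying in $W_i$ converge to $\gamma_i(x)$.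

(d) Fix $i$ and the sign. If all $x_n\in Q_i^\pm$, then $x\in Q_i^\pm$. So $D_i(x)\ne0$ and $\gamma_i(x)$ avoids $p_i$. The segments in $W_i$ converge to $\gamma_i(x)$; hence for large $n$ they avoid $p_i$ and have the index given by \eqref{eq:index}.

(b) Suppose that $W_3$, say, contains no $d_{S_n}$-segment from $x_n$ to $y_n$; the argument for the other indices is the same after renaming. By Lemma~\ref{lem:halfplane}, $\tau_1(x)\ne-\tau_2(x)$, since otherwise the three directions would lie in a closed half-plane. So the unit vector $u$ opposite to $\tau_1(x)+\tau_2(x)$ makes angles $>\pi/2$ with $\tau_1(x)$ and $\tau_2(x)$. Let $z$ be the point at a small distance from $y(x)$ in direction $u$ and $\eta$ the unique segment from $y(x)$ to $z$. Then $d_{S_n}$-segments $\eta_n$ from $y_n$ to $z$ converge to $\eta$. By Lemma~\ref{lem:first}, applied on $S_n$, there are segments $\sigma_n$ from $y_n$ to $x_n$ with $\angle(\sigma_n,\eta_n)\le\pi/2$. By assumption and (a) each lies in $W_1$ or in $W_2$, so a subsequence converges to $\gamma_1(x)$ or $\gamma_2(x)$. Lemma~\ref{lem:angles}(d) gives $\angle(\gamma_i(x),\eta)\le\pi/2$ for $i=1$ or $i=2$, a contradiction.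

(c) Suppose $y_n\ne y_n'$ are both in $F_{x_n}^{S_n}$; both tend to $y(x)$. By (b) there are segments $\sigma_n^i\subset W_i$ from $y_n$ to $x_n$, $i=1,2,3$, and they converge to $\gamma_i(x)$. Let $\beta_{12},\beta_{23},\beta_{31}$ be the gaps between the directions $\tau_i(x)$. They add up to $2\pi$, and by Lemma~\ref{lem:halfplane} each is less than $\pi-2c$ for some $c>0$; in particular $\beta_{ij}$ is the angle between $\tau_i(x)$ and $\tau_j(x)$. By Lemma~\ref{lem:angles}(d), $\liminf_n\angle(\sigma_n^i,\sigma_n^j)\ge\beta_{ij}$. So for large $n$ the directions of $\sigma^1_n,\sigma^2_n,\sigma^3_n$ divide the circle of directions at $y_n$ into three arcs, one for each pair of indices, and the lower limits of their lengths are at least $\beta_{12},\beta_{23},\beta_{31}$. Since the circle has length at most $2\pi=\beta_{12}+\beta_{23}+\beta_{31}$, the lengths of the arcs converge to these numbers. For large $n$ all three arcs are shorter than $\pi-2c$. Hence the direction of a $d_{S_n}$-segment from $y_n$ to $y_n'$ makes an angle at most $\pi/2-c$ with some $\sigma_n^i$. Put $s_n=d_{S_n}(y_n,y'_n)\to0$ and $d_n=d_{S_n}(x_n,y_n)\to d(x,y(x))>0$. The hinge inequality gives, for large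 $n$,
\[
d_{S_n}(x_n,y_n')^2\le d_n^2+s_n^2-2d_ns_n\sin c<d_n^2 ,
\]
contrary to $y_n'\in F^{S_n}_{x_n}$.
\end{proof}

\subsection{Creating the vertices}

On $P$ itself segments may slide across the flat points $p_1,p_2$. We now forbid this. For $h>0$ let
\[
P_h=\partial\operatorname{conv}\big(P\cup\{(1+h)p_1,(1+h)p_2\}\big).
\]
Let $\lambda$ be the linear functional with $\lambda=1$ on $H$; then $\lambda\le1$ on $P$. The plane $\{\lambda=1+h\}$ supports the new hull and meets it exactly in the segment from $(1+h)p_1$ to $(1+h)p_2$. So these two points are vertices of $P_h$, and in the radial identification they correspond to $p_1,p_2$. As $h\to0$, $P_h\to P$.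

\begin{lemma}\label{lem:avoid}
If $P_h\in\mathcal N$, there is an open neighborhood $\mathcal N_h\subset\mathcal N$ of $P_h$ such that for $S\in\mathcal N_h$ and $x\in Q$ no $d_S$-segment from $x$ to the point of $F_x^S$ passes through $p_1$ or $p_2$.
\end{lemma}

\begin{proof}
Otherwise, by Lemma~\ref{lem:conv}, a limit of such segments for surfaces $S_n\to P_h$ would be a $d_{P_h}$-segment through $p_1$ or $p_2$, from a point $x\in Q$ to a point of $F^{P_h}_x$, which is in $U$ by Proposition~\ref{prop:stable}(a). By (iii) neither $p_1$ nor $p_2$ is an endpoint. So a vertex of $P_h$ would be interior to a segment, contrary to Lemma~\ref{lem:angles}(c).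
\end{proof}

\subsection{Five segments}

Recall the Poincar\'e--Miranda theorem in dimension two: if $\psi_1,\psi_2$ are continuous on $[-\varepsilon,\varepsilon]^2$ and, for $i=1,2$, $\psi_i>0$ on the side where the $i$-th coordinate is $\varepsilon$ and $\psi_i<0$ on the side where it is $-\varepsilon$, then $\psi_1$ and $\psi_2$ have a common zero.

\begin{proposition}\label{prop:five}
Let $P_h\in\mathcal N$ and $S\in\mathcal N_h$. There is $x\in Q$ such that $F^S_x$ is a single point joined to $x$ by at least five segments. There are continuum many $x\in Q$ such that $F^S_x$ is a single point joined to $x$ by at least four segments.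
\end{proposition}

\begin{proof}
For $x\in Q$ the set $F_x=F^S_x$ is a single point by Proposition~\ref{prop:stable}(c). For $i=1,2$ let $A_i^+$ (resp.\ $A_i^-$) be the set of $x\in Q$ for which some segment in $W_i$ from $x$ to the point of $F_x$ has index $\iota_i\ge1$ (resp.\ $\iota_i\le0$). The indices are defined, since by Proposition~\ref{prop:stable}(a) the point of $F_x$ is in $U$ and by Lemma~\ref{lem:avoid} the segments avoid $p_i$.

\emph{These sets are closed.} Let $x_n\to x$ in $Q$, and let $\sigma_n\subset W_i$ be segments from $x_n$ to the point of $F_{x_n}$, all of index $\ge1$ or all of index $\le0$. By Lemma~\ref{lem:conv} a subsequence converges to a segment $\sigma$ from $x$ to the point of $F_x$. By Proposition~\ref{prop:stable}(a), $\sigma$ lies in some $W_j$, and then $\sigma_n\subset W_j$ for large $n$ in the subsequence. The uniqueness in Proposition~\ref{prop:stable}(a) gives $j=i$. Since $\sigma$ avoids $p_i$, we have $\iota_i(\sigma)=\iota_i(\sigma_n)$ for large $n$ in the subsequence.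

\emph{They cover $Q$ and are separated at the sides.} By Proposition~\ref{prop:stable}(b), $A_i^+\cup A_i^-=Q$. By Proposition~\ref{prop:stable}(d), $Q_i^+\cap A_i^-=\emptyset$ and $Q_i^-\cap A_i^+=\emptyset$; so $Q_i^+\subset A_i^+$ and $Q_i^-\subset A_i^-$.

Let $\psi_i=\operatorname{dist}(\cdot,A_i^-)-\operatorname{dist}(\cdot,A_i^+)$ on $Q$. It is continuous, positive on $Q_i^+$ and negative on $Q_i^-$. Since $(D_1,D_2)$ identifies $Q$ with $[-\varepsilon,\varepsilon]^2$, the Poincar\'e--Miranda theorem provides $x\in Q$ with $\psi_1(x)=\psi_2(x)=0$. As $x\in A_i^+\cup A_i^-$, one of the two distances defining $\psi_i(x)$ vanishes; hence both do, and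
\[
x\in A_1^+\cap A_1^-\cap A_2^+\cap A_2^- .
\]
So from $x$ to the point of $F_x$ there are two segments of different index in $W_1$, two in $W_2$, and by Proposition~\ref{prop:stable}(b) one in $W_3$. As each segment lies in only one strip, they are five distinct segments.

For each $s\in[-\varepsilon,\varepsilon]$ the arc $\{D_2=s\}\cap Q$ is connected, meets $Q_1^+$ and $Q_1^-$, and is covered by the closed sets $A_1^+$ and $A_1^-$, both of which it meets. So it contains a point of $A_1^+\cap A_1^-$, from which there are at least $2+1+1=4$ segments to the farthest point. Different $s$ give different points.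
\end{proof}

\section{From polyhedra to most surfaces}\label{sec:category}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2), and of (1) with ``at least five'']
Let $\Omega_1,\Omega_2,\dots$ be the open balls of $\mathbb R^3$ with rational centers and radii, and let $\mathcal U_m=\{S\in\mathcal S:S\cap\Omega_m\ne\emptyset\}$, an open set. Let $\mathcal V_m$ be the interior of the set of all $S\in\mathcal U_m$ such that $S\cap\Omega_m$ contains a point $x$ with $F_x$ a single point joined to $x$ by at least five segments, and continuum many $x$ with $F_x$ a single point joined to $x$ by at least four segments.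

We claim that $\mathcal V_m$ is dense in $\mathcal U_m$. Let $S\in\mathcal U_m$. By Lemma~\ref{lem:blunt} there are polyhedra $P\in\mathcal U_m$ arbitrarily close to $S$ with all total angles $>\pi$. Apply Section~\ref{sec:five} to $P$ and $O=P\cap\Omega_m$ (a translation of coordinates moves $P$ and $\Omega_m$ together). Since $Q\subset\Omega_m$ is compact, we may shrink $\mathcal N$ so that $R_{S'}(Q)\subset\Omega_m$ for all $S'\in\mathcal N$; in particular $\mathcal N\subset\mathcal U_m$. For all sufficiently small $h$ we have $P_h\in\mathcal N$, and Proposition~\ref{prop:five}, applied to all $S'\in\mathcal N_h$, shows $P_h\in\mathcal V_m$. As $P_h\to P$, the claim follows.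

Thus $\mathcal V_m$ is open and dense in the open set $\mathcal U_m$, so $\mathcal U_m\setminus\mathcal V_m$ is nowhere dense. A surface $S\notin\bigcup_m(\mathcal U_m\setminus\mathcal V_m)$ lies in $\mathcal V_m$ whenever it meets $\Omega_m$. Since every nonempty open subset of $S$ contains a nonempty set $S\cap\Omega_m$, such an $S$ has the asserted properties.
\end{proof}

\section{At most five segments}\label{sec:upper}

For the upper bound we make the parameter count rigorous on smooth surfaces. Six segments from $x$ to $y$ are given by $x$ and six tangent vectors, $2+12=14$ parameters, subject to the condition that six endpoints and six lengths coincide, $5\cdot(2+1)=15$ equations. It remains to show that the equations are independent when the surface itself may be varied. This works because the interiors of the six segments are disjoint, so that a bump on one of them does not affect the others.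

Let $\mathcal C_n$ be the set of $S\in\mathcal S$ with two points joined by six segments whose pairwise Hausdorff distances, as subsets of $\mathbb R^3$, are at least $1/n$. Distinct segments with common endpoints are distinct compact sets by Lemma~\ref{lem:angles}(b). So each surface with two points joined by at least six segments is in some $\mathcal C_n$, and part (3) of Theorem~\ref{thm:main} follows from the next two statements.

\begin{lemma}\label{lem:closed}
$\mathcal C_n$ is closed.
\end{lemma}

\begin{proof}
Let $S_k\to S$, $S_k\in\mathcal C_n$; after a translation $0$ is inside $S$, and for large $k$ we identify $S_k$ with $P=S$. By Lemma~\ref{lem:conv}(b), after passing to a subsequence, the six segments converge uniformly to segments of $S$ with common endpoints; their pairwise Hausdorff distances are still at least $1/n$. The limit endpoints are distinct: segments of length $r$ from the same point have Hausdorff distance at most $r$, so all lengths are at least $1/n$.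
\end{proof}

\begin{proposition}\label{prop:empty}
$\mathcal C_n$ has empty interior.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:smooth} it suffices to find surfaces outside $\mathcal C_n$ arbitrarily close to a given $C^\infty$ surface $M$ of positive curvature. Let $\nu$ be the outward unit normal of $M$ and $II=\langle d\nu\,\cdot,\cdot\rangle$, which is positive definite. For $\varphi_1,\dots,\varphi_N\in C^\infty(M)$, to be chosen, and small $u\in\mathbb R^N$ put
\[
\Lambda_u=\mathrm{id}+\sum_a u_a\varphi_a\nu,\qquad S_u=\Lambda_u(M),\qquad g_u=\Lambda_u^*\langle\cdot,\cdot\rangle .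
\]
For small $u$, $S_u$ is an embedded closed surface of positive curvature, hence convex by Hadamard's theorem, and $S_u\to M$ as $u\to0$. We show that $S_u\notin\mathcal C_n$ for suitable arbitrarily small $u$.

\emph{The map to be made transversal.} Let $\mathcal D=\{(x,w_1,\dots,w_6):x\in M,\ w_i\in T_xM\setminus0\}$, a manifold of dimension $14$, and
\[
\Psi(u;x,w_1,\dots,w_6)=\big(\exp^u_xw_i,\ |w_i|_{g_u}\big)_{i=1}^6\in(M\times\mathbb R)^6,
\]
where $\exp^u$ is the exponential map of $g_u$. Let $\Delta$ be the diagonal of $(M\times\mathbb R)^6$; it has codimension $15$. Let $Z(u)\subset\mathcal D$ be the set of points with $\Psi(u;\cdot)\in\Delta$ such that the six geodesics $s\mapsto\exp^u_x(sw_i)$, $0\le s\le1$, are $g_u$-minimizing and their images under $\Lambda_u$ have pairwise Hausdorff distance at least $1/n$. Since the segments of $S_u$ are the $\Lambda_u$-images of $g_u$-minimizing geodesics,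
\[
S_u\in\mathcal C_n\iff Z(u)\ne\emptyset .
\]
On $Z(u)$ we have $1/n\le|w_i|_{g_u}\le\operatorname{diam}(M,g_u)$, as in Lemma~\ref{lem:closed}, and all conditions are closed (minimality means that the $g_u$-distance of $x$ and $\exp_x^uw_i$ is $|w_i|_{g_u}$). So $\bigcup_{|u|\le\delta}\{u\}\times Z(u)$ is compact for small $\delta>0$. Consequently, $Z(0)$ is compact and for every neighborhood $\mathcal O$ of $Z(0)$ we have $Z(u)\subset\mathcal O$ for all small $u$. Note that $Z(0)$ does not depend on the $\varphi_a$. If $Z(0)=\emptyset$, then $M\notin\mathcal C_n$ and we are done.

\emph{Claim.} For each $\kappa=(x,w_1,\dots,w_6)\in Z(0)$ there are twelve functions such that $d\Psi$ is onto at $(0;\kappa)$ whenever they are among the $\varphi_a$.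

\emph{Proof of the claim.} Let $y$ be the common endpoint and $\ell=|w_i|$ the common length, and let $\sigma_i:[0,\ell]\to M$ be the six minimizing geodesics from $x$ to $y$, with unit speed. Their interiors are pairwise disjoint by Lemma~\ref{lem:angles}(b). Fix interior points $m_i$ of $\sigma_i$ and small closed discs around them avoiding $x$, $y$ and all $\sigma_j$, $j\ne i$. If $\varphi$ is supported in the $i$-th disc, the variation $\mathrm{id}+\epsilon\varphi\nu$ does not change the metric in a neighborhood of $\{x,y\}$ and of the $\sigma_j$, $j\ne i$. So it changes none of the norms $|w_1|,\dots,|w_6|$ and no $\exp_xw_j$ with $j\ne i$. Let $e\in T_yM$ be the derivative of $\exp_xw_i$ at $\epsilon=0$. We compute it for two choices of $\varphi$.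

Use Fermi coordinates $(s,\mu)\mapsto\exp_{\sigma_i(s)}(\mu n(s))$ along $\sigma_i$, where $n$ is a unit normal field; they are coordinates on a neighborhood of $\sigma_i$ (extended slightly beyond its ends). In them
\[
g_0=E\,ds^2+d\mu^2,\qquad E=1,\quad \partial_\mu E=0,\quad \partial_\mu^2E=-2K\quad\text{on }\mu=0,
\]
with $K$ the Gauss curvature, because $f=\sqrt E$ satisfies $\partial_\mu^2f=-Kf$ and, on $\mu=0$, $f=1$, $\partial_\mu f=0$. Write $q(s)=II(\sigma_i'(s),\sigma_i'(s))>0$. Since $\nu$ is orthogonal to tangent vectors, the term $d\varphi(\cdot)\nu$ of the derivative of $\mathrm{id}+\epsilon\varphi\nu$ does not contribute to first order, and the metric is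
\[
g_\epsilon=g_0+\epsilon h+O(\epsilon^2),\qquad h=2\varphi\,II .
\]
Let $\sigma_\epsilon(t)=\exp^\epsilon_x(tw_i/\ell)$. By smooth dependence on $\epsilon$, in coordinates
\[
\sigma_\epsilon(t)=\big(t+\epsilon a(t),\ \epsilon b(t)\big)+O(\epsilon^2),
\]
with the error controlled together with its derivatives in $t$. As the initial point and velocity do not depend on $\epsilon$, $a(0)=a'(0)=b(0)=b'(0)=0$, and $e=a(\ell)\partial_s+b(\ell)\partial_\mu$.

\emph{Tangential part.} The geodesic $\sigma_\epsilon$ has unit $g_\epsilon$-speed, and $E=1+O(\epsilon^2)$ along it. So the terms of order $\epsilon$ in $g_\epsilon(\sigma_\epsilon',\sigma_\epsilon')=1$ give $2a'(t)+2\varphi(t,0)q(t)=0$, i.e.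
\[
a(\ell)=-\int_0^\ell\varphi(s,0)\,q(s)\,ds .
\]

\emph{Normal part.} Suppose $\varphi(s,0)=0$ for all $s$. The Euler--Lagrange equation of $\frac12g_\epsilon(\sigma',\sigma')$ for the coordinate $\mu$ says that the $t$-derivative of $g_\epsilon(\sigma_\epsilon',\partial_\mu)$ equals $\frac12$ times the $\mu$-derivative of the coefficients of $g_\epsilon$, evaluated on $(\sigma_\epsilon',\sigma_\epsilon')$. Since $h$ vanishes on $\mu=0$, it is $O(\epsilon)$ along $\sigma_\epsilon$, so $g_\epsilon(\sigma_\epsilon',\partial_\mu)=\epsilon b'+O(\epsilon^2)$ and the left side is $\epsilon b''+O(\epsilon^2)$. On the right, before the factor $\frac12$, $\partial_\mu E=-2K\epsilon b+O(\epsilon^2)$ along $\sigma_\epsilon$, the $ds^2$-coefficient of $\epsilon h$ contributes $2\epsilon\,\partial_\mu\varphi(t,0)\,q+O(\epsilon^2)$, and the other coefficients of $\epsilon h$ are multiplied by components $O(\epsilon)$ of $\sigma_\epsilon'$. Hence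
\[
b''+Kb=q\,\partial_\mu\varphi(\cdot,0),\qquad b(0)=b'(0)=0,
\]
and by variation of constants
\[
b(\ell)=\int_0^\ell G(s)\,q(s)\,\partial_\mu\varphi(s,0)\,ds,
\]
where $G(s)$ is the value at $\ell$ of the solution of $j''+Kj=0$ with $j(s)=0$, $j'(s)=1$. Since $\sigma_i$ is minimizing on $[0,\ell]$, the points $\sigma_i(s)$ and $\sigma_i(\ell)$ are not conjugate for $0<s<\ell$; so $G\ne0$ on $(0,\ell)$. As $G>0$ near $\ell$, $G>0$ on $(0,\ell)$.

Now let $\chi\ge0$ be a smooth function supported in the $i$-th disc with $\chi(m_i)>0$, and put $\varphi_{i,1}=\chi$, $\varphi_{i,2}=\mu\chi$, the disc being so small that it lies in the domain of the Fermi coordinates. For $\varphi_{i,1}$ we get $a(\ell)=-\int\chi q\,ds\ne0$. For $\varphi_{i,2}$ we get $a(\ell)=0$ and $b(\ell)=\int Gq\chi\,ds>0$. So the two vectors $e$ span $T_yM$, and the image of $d\Psi$ contains $T_yM\times0$ in the $i$-th factor. Finally, varying $w_i$ radially affects only the $i$-th factor and changes $|w_i|$ to first order. Hence $d\Psi$ is onto, and the claim is proved.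

\emph{Conclusion.} Surjectivity of $d\Psi$ at $(0;\kappa)$ persists at $(0;\kappa')$ for $\kappa'$ near $\kappa$, and if more functions are added. By compactness of $Z(0)$ there is a finite family $\varphi_1,\dots,\varphi_N$ for which $d\Psi$ is onto at all points of $\{0\}\times Z(0)$. Then $\Psi$ is a submersion on $\{|u|<\delta\}\times\mathcal O$ for some $\delta>0$ and some open $\mathcal O\supset Z(0)$. There $\Psi^{-1}(\Delta)$ is empty or a manifold of dimension $N+14-15=N-1$, and its smooth projection to $\mathbb R^N$ has measure $0$. So there are arbitrarily small $u$ such that $\Psi(u;\cdot)$ maps no point of $\mathcal O$ into $\Delta$ and such that $Z(u)\subset\mathcal O$. For these, $Z(u)=\emptyset$, i.e.\ $S_u\notin\mathcal C_n$.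
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:closed} and Proposition~\ref{prop:empty}, each $\mathcal C_n$ is nowhere dense, so $\bigcup_n\mathcal C_n$ is of first category. This proves (3). Section~\ref{sec:category} proves (2), and (1) with ``at least five''. The union of two sets of first category is of first category, so most surfaces satisfy this and (3) simultaneously, and on these ``at least five'' in (1) becomes ``exactly five''.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BBI} Burago, Burago, Ivanov, \emph{A Course in Metric Geometry}, Chapters 4 and 10.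

\bibitem{source} \emph{Points Joined By Three Shortest Paths On Convex Surfaces}, \url{https://www.ams.org/journals/proc/1995-123-11/S0002-9939-1995-1273530-9/S0002-9939-1995-1273530-9.pdf}
\end{thebibliography}

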